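# A spiral valley in nonlinear viscoelasticity: solutions that never settle for a quasiconvex energy

## A smooth function on the plane with a spiral valley

We start with a function on $\mathbb R^2$. Use polar coordinates $(\rho,\theta)$ and, for $\rho>1$, put
$$\xi=\frac1{\rho-1},\qquad \psi=\xi-\theta,\qquad s(\psi)=2+\sin 4\psi\in[1,3].$$
Let $\chi\in C^\infty$ take values in $[0,1]$, with $\chi(\rho)=1$ for $\rho\le 3/2$ and $\chi(\rho)=0$ for $\rho\ge 2$. Define
$$f_0=\chi(\rho)\,e^{-\xi}s(\xi-\theta)+(1-\chi(\rho))\rho^2\quad(\rho>1),\qquad f_0=0\quad(\rho\le 1).$$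
The angle $\theta$ is defined up to $2\pi$, and $s$ is $2\pi$-periodic, so $f_0$ is well defined.

Near the unit circle, $f_0$ is a height $e^{-\xi}$ that flattens extremely fast as $\rho\to1^+$ (that is, as $\xi\to\infty$), multiplied by a factor that oscillates in $\psi$. The curves $\psi=\text{const}$, that is $\theta=\xi-\text{const}$, are spirals that wind infinitely often onto the circle $\rho=1$. The factor $s$ is smallest at $\psi=-\pi/8$, so the graph has a valley along such a spiral. A ball that rolls slowly down this valley goes around the circle forever: its height tends to $0$, its speed tends to $0$, and its position does not converge.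

This is what the function is for. We shall hide the rolling ball inside a partial differential equation, the system of nonlinear viscoelasticity, with an energy that satisfies a convexity condition (quasiconvexity) under which one might hope that every motion comes to rest at a definite place. First we make the planar picture rigorous, in a form that tolerates errors.

**Step 1: $f_0$ is smooth.** The purpose is to have an energy of class $C^\infty$ later. Only the circle $\rho=1$ needs attention. For $1<\rho<3/2$ we have $f_0=e^{-\xi}s(\xi-\theta)$. Since $\partial_\rho\xi=-\xi^2$,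
$$\partial_\rho\big(\xi^ke^{-\xi}\tau(\psi)\big)=e^{-\xi}\big[(-k\xi^{k+1}+\xi^{k+2})\tau(\psi)-\xi^{k+2}\tau'(\psi)\big],\qquad \partial_\theta\big(\xi^ke^{-\xi}\tau(\psi)\big)=-\xi^ke^{-\xi}\tau'(\psi).$$
By induction every iterated $(\rho,\theta)$-derivative of $f_0$ is a finite sum of terms $e^{-\xi}\,\mathrm{poly}(\xi)\,\tau(\psi)$ with $\tau\in\{1,\sin4\cdot,\cos4\cdot\}$. All of these tend to $0$ uniformly in $\theta$ as $\rho\to1^+$, because $\xi\to\infty$. Cartesian derivatives are combinations of them with coefficients that are smooth near $\rho=1$ (for instance $\partial_{x_1}=\cos\theta\,\partial_\rho-\rho^{-1}\sin\theta\,\partial_\theta$), so they tend to $0$ as well. Inside the disk all derivatives vanish. Hence each Cartesian derivative of $f_0$, defined off the circle, extends continuously by $0$ to the circle.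

Now let $h$ be continuous on $\mathbb R^2$ and $C^1$ off the circle, and let $\nabla h$ extend to a continuous field $G$ on $\mathbb R^2$. A segment $[x,y]$ meets the circle in at most two points. The fundamental theorem of calculus on the pieces between them, together with the continuity of $h$, gives $h(y)-h(x)=\int_0^1G(x+\lambda(y-x))\cdot(y-x)\,d\lambda$. Hence $h$ is $C^1$ with gradient $G$. Applying this successively to $f_0$ and to its derivatives gives $f_0\in C^\infty(\mathbb R^2)$.

**Step 2: growth and normalization.** We have $f_0\ge0$. Also $f_0\ge\rho^2-4$: for $\rho\ge2$ because $f_0=\rho^2$, and for $\rho\le 2$ because the right side is $\le0$. Since $f_0=\rho^2$ for $\rho\ge2$, the Hessian $D^2f_0$ is bounded. Put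
$$f=\kappa f_0,\qquad \kappa=\frac1{\sup|D^2f_0|}\quad\text{(operator norm)}.$$
Then $\nabla f$ has Lipschitz constant at most $1$, and $f\ge\kappa(|\cdot|^2-4)$.

**Step 3: the gradient near the circle.** Let $q=s'-s$, and evaluate $s,s',q$ at $\psi$. For $1<\rho<3/2$, differentiation gives
$$\nabla\psi=-\xi^2e_\rho-\rho^{-1}e_\theta,\qquad \nabla f=\kappa e^{-\xi}\big[-\xi^2q\,e_\rho-\rho^{-1}s'\,e_\theta\big],\qquad \nabla\psi\cdot\nabla f=\kappa e^{-\xi}\big[\xi^4q+\rho^{-2}s'\big].\tag{1}$$
There is no critical point in $1<\rho<3/2$: if $q=s'=0$ then $s=s'-q=0$, which is impossible since $s\ge1$.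

The function $f$ is not convex. Indeed $f\ge0=f(0)$, so a convex $f$ would be nondecreasing along rays from the origin. But $\partial_\rho f=-\kappa\xi^2e^{-\xi}q$ with $q=4\cos4\psi-2-\sin4\psi$, and $q=2>0$ at $\psi=0$, a value that $\psi$ takes modulo $2\pi$ on every ray, arbitrarily close to the circle.

## Gradient lines with a small relative error stay in the valley

Let $S_0$ be the set of points $\rho e^{i\theta}$, $\rho>1$, that have an angle $\theta$ with $-\pi/8<\xi-\theta<0$ and $\xi>5$. It is open and nonempty.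

**Lemma 1.** Let $\beta\in C^1([0,\infty);\mathbb R^2)$ satisfy $\beta(0)\in S_0$ and $\dot\beta=-\nabla f(\beta)+r$ with $|r|\le\frac12|\nabla f(\beta)|$. Then $|\nabla f(\beta(\tau))|\to0$, $|\beta(\tau)|\to1$, and a continuous choice of the angle of $\beta(\tau)$ tends to $+\infty$. Hence the set of limit points of $\beta(\tau)$ as $\tau\to\infty$ is the whole unit circle.

The error must be small relative to $|\nabla f(\beta)|$. It is not enough that $r$ is small, or even that $r\to0$. Choose a smooth $\rho(\tau)\downarrow1$ with $\dot\rho\to0$, a fixed angle $\theta_0$, and $\beta(\tau)=\rho(\tau)e^{i\theta_0}$. Then $r:=\dot\beta+\nabla f(\beta)\to0$, because $\nabla f=0$ on the circle, and yet $\beta$ converges. This remark will decide what has to be proved about the PDE.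

**Step 1: monotonicity and positivity.** This gives a Lyapunov function and keeps $\beta$ off the circle. Let $g=|\nabla f(\beta)|$. As $\nabla f$ is 1-Lipschitz, $g$ is locally Lipschitz and $|\dot g|\le|\dot\beta|\le\frac32g$ a.e. Since $g(0)>0$ (no critical points in $1<\rho<3/2$), $g(\tau)\ge g(0)e^{-3\tau/2}>0$ for all $\tau$. Also
$$\frac{d}{d\tau}f(\beta)=-g^2+\nabla f(\beta)\cdot r\le-\tfrac12g^2\le0.$$

**Step 2: the trap.** We show that $\beta$ never leaves the strip between the spirals $\psi=-\pi/8$ and $\psi=0$. Let $S=\{(\xi,\theta):\xi>3,\ -\pi/8<\xi-\theta<0\}$; note that $\xi>3$ means $\rho<4/3$. Take the continuous lift $(\xi,\theta)$ of $\beta$ that starts at the angle given by $\beta(0)\in S_0$, and let $T>0$ be the supremum of times up to which it stays in the open set $S$. Suppose $T<\infty$. The point $\beta(T)$ lies in $1\le\rho\le4/3$. Since $g(T)>0$ and $\nabla f=0$ on $\rho=1$, in fact $1<\rho(T)\le4/3$. So the lift is defined and $C^1$ near $T$, and at $T$ it lies on $\partial S$. There are three possibilities.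

* $\xi(T)=3$. Then $f(\beta(T))\ge\kappa e^{-3}>3\kappa e^{-5}\ge f(\beta(0))$, because $e^2>3$. This contradicts monotonicity of $f(\beta)$.
* $\xi(T)>3$ and $\psi(T)=0$. Here $s=2$, $s'=4$, $q=2$. By (1), $\nabla\psi\cdot\nabla f\ge2\kappa e^{-\xi}\xi^4$. As $\xi\ge3$ and $\rho\ge1$,
$$|\nabla\psi||\nabla f|\le\kappa e^{-\xi}(\xi^4+1)^{1/2}(4\xi^4+16)^{1/2}\le2\sqrt{\tfrac{82}{81}\cdot\tfrac{85}{81}}\;\kappa e^{-\xi}\xi^4\le2.1\,\kappa e^{-\xi}\xi^4 .$$
Hence $\dot\psi(T)=-\nabla\psi\cdot\nabla f+\nabla\psi\cdot r\le\kappa e^{-\xi}\xi^4(-2+1.05)<0$. But $\psi<0$ on $[0,T)$ and $\psi(T)=0$ force $\dot\psi(T)\ge0$, a contradiction.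
* $\xi(T)>3$ and $\psi(T)=-\pi/8$. Here $s=1$, $s'=0$, $q=-1$. So $\nabla\psi\cdot\nabla f=-\kappa e^{-\xi}\xi^4$ and $|\nabla\psi||\nabla f|\le\kappa e^{-\xi}(\xi^4+1)^{1/2}\xi^2\le1.1\,\kappa e^{-\xi}\xi^4$. Hence $\dot\psi(T)\ge\kappa e^{-\xi}\xi^4(1-0.55)>0$, which contradicts $\psi>-\pi/8$ on $[0,T)$.

So $T=\infty$.

**Step 3: the limit.** Since $f\ge0$, Step 1 gives $\int_0^\infty g^2\,d\tau\le2f(\beta(0))$. The curve $\beta$ stays in a bounded set, so $g$ is bounded, and $|\frac{d}{d\tau}g^2|\le3g^2$ is bounded. An integrable nonnegative Lipschitz function tends to $0$, so $g\to0$. If $\xi(\tau_j)$ stayed bounded along some $\tau_j\to\infty$, a limit point of $\beta(\tau_j)$ would be a critical point of $f$ with $1<\rho\le4/3$, and there is none. Hence $\xi\to\infty$ and $\rho\to1$. Finally $\theta=\xi-\psi\to\infty$, because $\psi$ is bounded. Since $\theta$ is continuous, every direction is attained at arbitrarily large times; together with $\rho\to1$ this shows that the limit set is exactly the unit circle. $\square$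

## The viscoelastic system and the convergence conjecture

Let $\Omega\subset\mathbb R^n$ be a bounded, connected domain with smooth boundary and outward unit normal $\nu$. Let $W\in C^2(\mathbb R^{n\times n})$ and $\sigma=DW$. Assume that $\sigma$ is globally Lipschitz and that $W(F)\ge c|F|^2-C$ for all $F$, with constants $c>0$, $C\ge0$. The unknown is a displacement $u:\Omega\times[0,\infty)\to\mathbb R^n$ with
$$u_{tt}=\operatorname{div}\sigma(\nabla u)+\Delta u_t\ \text{ in }\Omega\times(0,\infty),\qquad \sigma(\nabla u)\cdot\nu+\frac{\partial u_t}{\partial \nu}=0\ \text{ on }\partial\Omega\times(0,\infty),$$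
and $u(\cdot,0)=u_0\in W^{1,2}(\Omega;\mathbb R^n)$, $u_t(\cdot,0)=u_1\in L^2(\Omega;\mathbb R^n)$, normalized by $\int_\Omega u_0=\int_\Omega u_1=0$.

**Definition (solution).** A solution is a function $u\in C([0,\infty);W^{1,2})$ with $u_t\in C([0,\infty);L^2)\cap L^2_{loc}([0,\infty);W^{1,2})$ that attains the initial data and satisfies, for every $\varphi\in W^{1,2}(\Omega;\mathbb R^n)$ and in the sense of distributions on $(0,\infty)$,
$$\frac{d}{dt}\int_\Omega u_t\cdot\varphi\,dx+\int_\Omega\big(\sigma(\nabla u)+\nabla u_t\big):\nabla\varphi\,dx=0.\tag{2}$$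
Since $\varphi$ is not required to vanish on $\partial\Omega$, (2) contains the no-traction boundary condition.

**Definition (quasiconvex, polyconvex).** $W$ is quasiconvex if $\int_DW(F+\nabla\varphi)\,dx\ge|D|\,W(F)$ for every $F$, every bounded open $D\subset\mathbb R^n$ and every $\varphi\in W^{1,\infty}_0(D;\mathbb R^n)$. It is polyconvex if $W(F)$ is a convex function of the list consisting of $F$ and all its minors.

*Example.* For $n=2$, $\det$ is polyconvex and so is $-\det$. Neither is convex: $\det\operatorname{diag}(\lambda,-\lambda)=-\lambda^2$. Both are quasiconvex, with equality, because of the following fact.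

**Fact (2×2 minors are null Lagrangians).** Let $\varphi\in W^{1,2}(\mathbb R^n;\mathbb R^n)$, for instance the extension by zero of an element of $W^{1,2}_0(D)$ or $W_0^{1,\infty}(D)$. Then $\int(\partial_j\varphi_i\partial_l\varphi_k-\partial_l\varphi_i\partial_j\varphi_k)\,dx=0$: by Plancherel both products integrate to the same multiple of $\int\zeta_j\zeta_l\,\hat\varphi_i\overline{\hat\varphi_k}\,d\zeta$. Hence, if $M$ is a linear combination of $2\times2$ minors, a quadratic form, expansion of $M(F+\nabla\varphi)$ and $\int_D\nabla\varphi=0$ give $\int_DM(F+\nabla\varphi)=|D|M(F)$.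

The conjecture, from "Dynamical Modeling of Phase" (http://repository.cmu.edu/cgi/viewcontent.cgi?article=1679&context=math), in the version for quasiconvex $W$ considered here, reads: *for quasiconvex $W$, every solution $u$ has a strong limit, that is, there is $u_\infty\in W^{1,2}$ with $u(t)\to u_\infty$ strongly in $W^{1,2}(\Omega;\mathbb R^n)$ as $t\to\infty$.* We shall prove that it is false for $n\ge2$, and that for $n=1$ its assertion is true.

**Theorem 1.** Let either (a) $n\ge3$ and $\Omega\subset\mathbb R^n$ be any bounded connected smooth domain, or (b) $n=2$ and $\Omega=\{|x|<1\}$. There are $W\in C^\infty(\mathbb R^{n\times n})$ and $\gamma>0$ such that $W-\gamma|F|^2$ is polyconvex (so $W$ is quasiconvex and uniformly Legendre–Hadamard elliptic), $DW$ is globally Lipschitz, and $W(F)\ge c|F|^2-C$ with $c>0$. There is also a weak solution $u$, with $u_0$ affine and $u_1=0$, such that: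

* $u_t(t)\to0$ in $L^2$ and $\|\nabla u(t)-b(t)\|_{L^2}\to0$ for a $C^1$ curve $b:[0,\infty)\to\mathbb R^{n\times n}$;
* every point of a circle in $\mathbb R^{n\times n}$ is a limit point of $b(t)$ as $t\to\infty$.

In particular $|\Omega|^{-1}\int_\Omega\nabla u(t)\,dx$ does not converge, so $u(t)$ converges neither strongly nor weakly in $W^{1,2}$. In case (a) the same holds for every solution whose data lie in a certain nonempty open subset of $\{(u_0,u_1)\in W^{1,2}\times L^2:\int u_0=\int u_1=0\}$.

**Theorem 2.** For $n=1$, and any $W\in C^2(\mathbb R)$ with $\sigma=W'$ Lipschitz and $W(F)\ge cF^2-C$, $c>0$ (convex or not), every solution converges strongly in $W^{1,2}$.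

Planar domains other than the disk are not treated, and nothing is claimed about convex $W$ when $n\ge2$.

*Notation.* $\|\cdot\|$ and $(\cdot,\cdot)$ are the norm and inner product of $L^2(\Omega)$; $\langle h\rangle=|\Omega|^{-1}\int_\Omega h$; $A:B$ is the Frobenius product; $(\nabla v)_{ij}=\partial_jv_i$; $\bar x$ is the barycenter of $\Omega$, and $\ell_p(x)=p(x-\bar x)$ for a matrix $p$, so that $\nabla\ell_p=p$ and $\int\ell_p=0$.

## Affine motions, and where they stop

**A quadratic energy.** For $W=\frac12|F|^2$ we have $u_{tt}=\Delta u+\Delta u_t$. On a vector field $e$ whose components are Neumann eigenfunctions with eigenvalue $\lambda>0$, $u=c(t)e$ is a solution exactly when $\ddot c+\lambda\dot c+\lambda c=0$. Both roots of $z^2+\lambda z+\lambda=0$ have negative real part, so each mode decays to $0$.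

**A degenerate quadratic energy.** Let $L$ be a linear space of matrices, $Q$ the orthogonal projection onto $L^\perp$, and $W=\frac12|QF|^2$. Then $\sigma(F)=QF$ and every $\ell_p$ with $p\in L$ is at rest: there is a whole linear space of equilibria. (This $W$ is not coercive; it is the unperturbed model.) So knowing that a motion loses speed and approaches the set of equilibria does not yet tell us that it converges. It can drift along that set, and the spiral valley prescribes such a drift, if we can put a small multiple of $f$ on $L$.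

**Trying to realize the drift by affine motions.** The obvious way to put a matrix flow into the PDE is to set $u=\ell_{F(t)}$ with $F\in C^2$. Insert this into (2). For $\varphi\in C_c^\infty(\Omega)$ the second integral vanishes since $\int\nabla\varphi=0$, so $F''(t)(x-\bar x)=0$ for all $x\in\Omega$, hence $F''=0$. With $\varphi(x)=Ax$ it remains that $F'=-\sigma(F)$. Thus $F'=F_1$ is constant and $\frac{d}{dt}W(F)=\sigma(F):F_1=-|F_1|^2$. As $W$ is bounded below, $F_1=0$. So the only affine motions are equilibria: inertia bends every affine motion that tries to move, and the planar gradient flow is not contained in the PDE exactly.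

What we can hope for is $\nabla u(t)\approx b(t)$ with $b'=-\varepsilon\nabla f(b)+\text{error}$, the error coming from the velocity and from the non-affine part of $u$. An argument showing only that the velocity and the non-affine part tend to $0$ gives an error that tends to $0$. As we saw after Lemma 1, this is not enough. Near the circle $|\nabla f(b)|$ itself is of exponentially small size $e^{-\xi}$ times a power of $\xi$, and the error has to be at most half of that, forever. The way out is to estimate the *ratio* between a quadratic functional of (velocity, non-affine part) and $|\nabla f(b)|^2$. That ratio satisfies a good differential inequality, because along a slow flow with rate $\varepsilon$ the quantity $|\nabla f(b)|$ can decay at relative rate at most of order $\varepsilon$, while the fast variables decay at a rate independent of $\varepsilon$. For this we need a space $L$ such that the degenerate energy controls everything transverse to $L$, and such that a non-convex $f$ on $L$ is compatible with polyconvexity.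

## A two-dimensional matrix space without rank-one directions, and the energy

Choose $L\subset\mathbb R^{n\times n}$ and a combination $M$ of $2\times2$ minors as follows.

* **(a)** $n\ge3$: $d_i=i-2$, $L=\{\operatorname{diag}(\alpha_0+\beta_0d_i)_i:\alpha_0,\beta_0\in\mathbb R\}$, and
$$M(F)=(F_{11}F_{22}-F_{12}F_{21})+(F_{22}F_{33}-F_{23}F_{32})-(F_{11}F_{33}-F_{13}F_{31}).$$
On $L$: $M=\alpha_0(\alpha_0-\beta_0)+\alpha_0(\alpha_0+\beta_0)-(\alpha_0^2-\beta_0^2)=\alpha_0^2+\beta_0^2$.
* **(b)** $n=2$: $L=\{\alpha_0I+\beta_0J\}$, with $J$ the rotation by $\pi/2$, and $M=\det$. On $L$: $M=\alpha_0^2+\beta_0^2$.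

For $n=3$, for example, $L$ consists of the matrices $\operatorname{diag}(\alpha_0-\beta_0,\alpha_0,\alpha_0+\beta_0)$. In both cases $M>0$ on $L\setminus\{0\}$, whereas $M(a\otimes c)=0$ for rank-one matrices. So $L$ contains no rank-one matrix.

Let $P,Q$ be the orthogonal projections onto $L$ and $L^\perp$. Identify $L$ isometrically with $\mathbb R^2$, so that $f$ becomes a function on $L$. For $\varepsilon\in(0,1]$ put
$$W(F)=\tfrac12|QF|^2+\varepsilon f(PF),\qquad \sigma(F)=QF+\varepsilon\nabla f(PF).\tag{3}$$

**Step 1: regularity and coercivity.** $W\in C^\infty$. The two parts of $\sigma$ are orthogonal, so $|\sigma(F)-\sigma(G)|^2\le|Q(F-G)|^2+\varepsilon^2|P(F-G)|^2\le|F-G|^2$, and $\sigma$ is 1-Lipschitz. From $f\ge\kappa(|\cdot|^2-4)$, $W(F)\ge\min(\frac12,\varepsilon\kappa)|F|^2-4\varepsilon\kappa$.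

**Step 2: polyconvexity for small $\varepsilon$.** The point is that $M$, which costs nothing in polyconvexity with either sign, supplies convexity on $L$ that absorbs the non-convexity of $\varepsilon f$. As $M$ is positive definite on $L$, $M\ge m_0|\cdot|^2$ on $L$ for some $m_0>0$. Let $k>0$ bound the symmetric bilinear form of $M$. Then
$$M(F)=M(PF+QF)\ge m_0|PF|^2-2k|PF||QF|-k|QF|^2\ge\tfrac{m_0}2|PF|^2-C'|QF|^2,\qquad C'=k+\tfrac{2k^2}{m_0}.$$
With $t=1/(4C')$ we get $\frac12|QF|^2+tM(F)\ge\frac14|QF|^2+\frac{tm_0}2|PF|^2\ge c_*|F|^2$, where $c_*=\min(\frac14,\frac{tm_0}2)>0$. Write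
$$W(F)-\tfrac{c_*}2|F|^2=-tM(F)+\Big[\tfrac12|QF|^2+tM(F)-\tfrac{c_*}2|F|^2+\varepsilon f(PF)\Big].\tag{4}$$
The quadratic part of the bracket is at least $\frac{c_*}2|F|^2$, so its Hessian is $\ge c_*$. The Hessian of $\varepsilon f(PF)$ is $\ge-\varepsilon$, because $\nabla f$ is 1-Lipschitz. So for $\varepsilon\le c_*$ the bracket is convex, and $W-\frac{c_*}2|F|^2$ is polyconvex. As $\frac{c_*}2|F|^2$ is convex, $W$ is polyconvex too.

**Step 3: quasiconvexity and uniform ellipticity.** In (4), $\int_DM(F+\nabla\varphi)=|D|M(F)$ by the Fact, and Jensen's inequality with $\int_D\nabla\varphi=0$ applies to the convex bracket. So $W-\frac{c_*}2|F|^2$ is quasiconvex, and hence so is $W$, again by Jensen for $\frac{c_*}{2}|F|^2$. Moreover $\lambda\mapsto M(F+\lambda a\otimes c)$ is affine, since its $\lambda^2$-coefficient is $M(a\otimes c)=0$. So $W-\frac{c_*}2|\cdot|^2$ is convex along rank-one lines and $D^2W(F)[a\otimes c,a\otimes c]\ge c_*|a|^2|c|^2$, which is uniform Legendre–Hadamard ellipticity.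

## A Korn inequality modulo $L$

**Function spaces.** In case (a) let $V=\{v\in W^{1,2}(\Omega;\mathbb R^n):\int v=0\}$. In case (b) let
$$V=\{v\in W^{1,2}(\Omega;\mathbb R^2):v(Rx)=Rv(x)\text{ a.e., for all }R\in SO(2)\};$$
taking $R=-I$ shows that $\int v=0$ for $v\in V$. In both cases $V$ is closed in $W^{1,2}$. Use on it the inner product $(\nabla u,\nabla v)$, and let $H$ be the $L^2$-closure of $V$. Let $C_P\ge1$ satisfy $\|v\|\le C_P\|\nabla v\|$ for mean-zero $v$. For $p\in L$ we have $\ell_p\in V$; in (b), $\bar x=0$ and $p$ commutes with rotations. Let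
$$a(v)=\langle P\nabla v\rangle\in L,\qquad V_0=\{w\in V:a(w)=0\}.$$
Since $(\nabla\ell_p,\nabla w)=|\Omega|\,p:a(w)$, the space $V_0$ is the orthogonal complement of $\{\ell_p:p\in L\}$ in $V$. Since $a(\ell_p)=p$, $\pi v:=v-\ell_{a(v)}$ is the orthogonal projection of $V$ onto $V_0$.

**Lemma 2.** There is $C_K\ge1$ with $\|\nabla w\|\le C_K\|Q\nabla w\|$ for all $w\in V_0$.

For $n=2$ the symmetry in $V$ cannot simply be dropped. Identify $\mathbb R^2=\mathbb C$, so that $L$ is multiplication by complex numbers; the map $w(z)=z^2$ on the disk has $\nabla w(z)$ = multiplication by $2z$, so $Q\nabla w=0$ and $a(w)=\langle2z\rangle=0$, but $\nabla w\ne0$. This $w$ is not equivariant: $w(Rz)=R^2w(z)$.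

*Proof, case (a).* The idea is that all first derivatives of $G=\nabla w$ can be computed from first derivatives of $QG$. In the sense of distributions $\partial_kG_{ij}=\partial_jG_{ik}$.

* For $i\ne j$, $G_{ij}=(QG)_{ij}$, because $L$ consists of diagonal matrices. So $\partial_kG_{ij}=\partial_k(QG)_{ij}$.
* For $k\ne i$, $\partial_kG_{ii}=\partial_iG_{ik}$, which involves an off-diagonal entry.
* For $\partial_iG_{ii}$, choose $j\ne k$ both different from $i$, possible as $n\ge3$. The functional $\lambda(F)=(d_j-d_k)F_{ii}+(d_k-d_i)F_{jj}+(d_i-d_j)F_{kk}$ vanishes on $L$: the three coefficients sum to $0$, and $(d_j-d_k)d_i+(d_k-d_i)d_j+(d_i-d_j)d_k=0$. So $\lambda(G)=\lambda(QG)$. Since $\partial_iG_{jj}=\partial_jG_{ji}$ and $\partial_iG_{kk}=\partial_kG_{ki}$,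
$$(d_j-d_k)\partial_iG_{ii}=\partial_i\lambda(QG)-(d_k-d_i)\partial_jG_{ji}-(d_i-d_j)\partial_kG_{ki},\qquad d_j\ne d_k,$$
and the last two terms are derivatives of off-diagonal entries.

Hence $\|\nabla G\|_{W^{-1,2}(\Omega)}\le C\|QG\|$. Nečas' inequality, $\|h-\langle h\rangle\|\le C\|\nabla h\|_{W^{-1,2}(\Omega)}$ for $h\in L^2(\Omega)$, valid on bounded connected Lipschitz domains, gives $\|G-\langle G\rangle\|\le C\|QG\|$. As $\langle PG\rangle=a(w)=0$, we have $\langle G\rangle=\langle QG\rangle$, so $|\Omega|^{1/2}|\langle G\rangle|\le\|QG\|$. Adding the two bounds proves the claim.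

*Proof, case (b).* The idea is that equivariance determines the boundary values up to one element of $L$, and $a(w)=0$ removes it. The trace operator commutes with rotations, so for every $\alpha$ the trace of $w$ satisfies $w(e^{i(\vartheta+\alpha)})=e^{i\alpha}w(e^{i\vartheta})$ for a.e. $\vartheta$. Thus $h(\vartheta)=e^{-i\vartheta}w(e^{i\vartheta})\in L^2(\mathbb R/2\pi\mathbb Z)$ satisfies $h(\cdot+\alpha)=h$ a.e. for every $\alpha$. Its Fourier coefficients obey $\hat h_k=e^{ik\alpha}\hat h_k$ for all $\alpha$, so $\hat h_k=0$ for $k\ne0$, and $h$ is a.e. a constant $c\in\mathbb C$. That is, $w(x)=cx$ on $\partial\Omega$ with $c\in L$. Since $\nu=x$ on the unit circle,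
$$\int_\Omega\nabla w\,dx=\int_{\partial\Omega}w\otimes \nu\,dS=c\int_{\partial\Omega}x\otimes x\,dS=\pi c\in L .$$
As $|\Omega|=\pi$, $c=a(w)=0$, and so $w\in W^{1,2}_0$.

Next, $\det F=\frac12(|PF|^2-|QF|^2)$ on $\mathbb R^{2\times2}$. Indeed $L^\perp$ consists of the matrices with rows $(\gamma',\delta')$, $(\delta',-\gamma')$, whose determinant is $-\frac12|\cdot|^2$; on $L$ the determinant is $\frac12|\cdot|^2$; and the cross term is $\operatorname{cof}(PF):QF=PF:QF=0$, since $\operatorname{cof}p=p$ for $p\in L$. By the Fact, $0=\int\det\nabla w=\frac12(\|P\nabla w\|^2-\|Q\nabla w\|^2)$. So $\|\nabla w\|=\sqrt2\,\|Q\nabla w\|$. $\square$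

## Solutions in $V$, and the full class of test functions

We need solutions that stay in $V$, and we need to know that they solve the original problem. Recall Lions' theorem for $V\subset H\subset V'$: for $h\in L^2(0,T;V')$ and $u_1\in H$ there is a unique $v\in L^2(0,T;V)\cap H^1(0,T;V')\subset C([0,T];H)$ with $\langle v_t,\varphi\rangle+(\nabla v,\nabla\varphi)=\langle h,\varphi\rangle$ for all $\varphi\in V$ and $v(0)=u_1$. For $v$ in this space (Lions–Magenes lemma), $\|v\|^2$ is absolutely continuous with derivative $2\langle v_t,v\rangle$.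

**Step 1: existence by contraction.** Let $(u_0,u_1)\in V\times H$. For $u\in C([0,T];V)$ let $v$ be the Lions solution of
$$\langle v_t,\varphi\rangle+(\nabla v,\nabla\varphi)=-(\sigma(\nabla u),\nabla\varphi)\quad\forall\varphi\in V,\qquad v(0)=u_1,$$
and put $\mathcal Tu=u_0+\int_0^tv$. For two inputs, test the difference of the equations with $d=v^1-v^2$ and use that $\sigma$ is 1-Lipschitz: $\int_0^T\|\nabla d\|^2\le\int_0^T\|\nabla(u^1-u^2)\|\|\nabla d\|$, so
$$\int_0^T\|\nabla d\|^2\le\int_0^T\|\nabla(u^1-u^2)\|^2\le T\|u^1-u^2\|^2_{C([0,T];V)} .$$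
By Cauchy–Schwarz in time, $\|\nabla\int_0^td\|\le T^{1/2}\big(\int_0^T\|\nabla d\|^2\big)^{1/2}$, so $\mathcal T$ has Lipschitz constant $\le T$ on $C([0,T];V)$. With $T=\frac12$ it is a contraction. Restarting from $(u(T),u_t(T))\in V\times H$ and iterating gives a global $u\in C([0,\infty);V)$, $v=u_t\in C([0,\infty);H)\cap L^2_{loc}([0,\infty);V)$, $v_t\in L^2_{loc}([0,\infty);V')$, with
$$\langle v_t,\varphi\rangle+(\nabla v,\nabla\varphi)+(Q\nabla u,Q\nabla\varphi)+\varepsilon(\nabla f(P\nabla u),P\nabla\varphi)=0\quad\forall\varphi\in V.\tag{5}$$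

**Step 2: all $\varphi\in W^{1,2}$ are allowed in (2).** In case (a), split off the mean of $\varphi$; for constant $\varphi$ the identity is trivial since $\int u_t=0$.

In case (b), let $R\in SO(2)$. Conjugation $F\mapsto RFR^{-1}$ is a Frobenius isometry that fixes $L$ pointwise, hence preserves $L^\perp$. So $P(RFR^{-1})=PF$, $|Q(RFR^{-1})|=|QF|$, and $W(RFR^{-1})=W(F)$. Differentiating, $\sigma(RFR^{-1})=R\sigma(F)R^{-1}$. For $\varphi\in W^{1,2}$ put $\varphi_R(x)=R^{-1}\varphi(Rx)$. Then $\nabla\varphi_R(x)=R^{-1}\nabla\varphi(Rx)R$, while $u\in V$ gives $\nabla u(Rx)=R\nabla u(x)R^{-1}$. Therefore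
$$\int\sigma(\nabla u):\nabla\varphi_R\,dx=\int R\,\sigma(\nabla u(x))R^{-1}:\nabla\varphi(Rx)\,dx=\int\sigma(\nabla u(Rx)):\nabla\varphi(Rx)\,dx=\int\sigma(\nabla u):\nabla\varphi\,dx .$$
In the same way $(u_t,\varphi_R)=(u_t,\varphi)$ and $(\nabla u_t,\nabla\varphi_R)=(\nabla u_t,\nabla\varphi)$. The map $R\mapsto\varphi_R$ is continuous into $W^{1,2}$, and its Haar average $\bar\varphi=\int\varphi_R\,dR$ satisfies $\bar\varphi(Sx)=\int R^{-1}\varphi(RSx)\,dR=S\bar\varphi(x)$ (substitute $R'=RS$). So $\bar\varphi\in V$, and each term of (2) has the same value for $\varphi$ and for $\bar\varphi$. Hence (2) for $\bar\varphi$ implies (2) for $\varphi$.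

**Step 3: conversely, in case (a) every weak solution satisfies (5).** This is needed for the open set of data. Let $u$ be a solution in the sense of (2). Constant $\varphi$ gives $\int u_t=\int u_1=0$, and then $\int u=\int u_0=0$ for all $t$; so $u(t)\in V$, and $v=u_t\in V$ for a.e. $t$. Identity (2) says that the distributional derivative of $v$, as a $V'$-valued function, is $\varphi\mapsto-(\sigma(\nabla u)+\nabla v,\nabla\varphi)$, which lies in $L^2_{loc}([0,\infty);V')$. This is (5), with the regularity of Step 1.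

## The slow matrix $b(t)$ and a decaying functional

From here on, $u$ satisfies (5) with the regularity above, and $v=u_t$. The constants $C_0,C_1,C_2,c_1,\varepsilon_1$ below depend only on $C_P,C_K,|\Omega|$, and not on $\varepsilon$. Put
$$w=\pi u=u-\ell_{a(u)}\in V_0 .$$
Then $w\in H^1_{loc}([0,\infty);V)$, $w_t=\pi v$ and $Q\nabla u=Q\nabla w$, because $Q\nabla\ell_p=Qp=0$.

**Step 1: the slow variable.** We look for a matrix in $L$ that would be conserved for $\varepsilon=0$. The obvious candidate $a(u)$ is not, since $a(u)'=a(v)$; testing (5) with $\ell_p$ shows the right correction. Define $m(v)\in L$ by $m(v):p=|\Omega|^{-1}(v,\ell_p)$ for $p\in L$. Since $\|\ell_p\|\le C_P\|\nabla\ell_p\|=C_P|\Omega|^{1/2}|p|$, $|m(v)|\le C_P|\Omega|^{-1/2}\|v\|$. Set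
$$b=a(u)+m(v)\in L,\qquad g=|\nabla f(b)|.$$
Testing (5) with $\ell_p$, and using $Qp=0$, $(\nabla v,\nabla\ell_p)=|\Omega|\,p:a(v)$ and $a(u)'=a(v)$, we get
$$b'=-\varepsilon\langle\nabla f(P\nabla u)\rangle .$$
The right side is continuous in $t$, so $b\in C^1([0,\infty))$. Since $P\nabla u=a(u)+P\nabla w=b-m(v)+P\nabla w$ and $\nabla f$ is 1-Lipschitz,
$$\|\nabla f(P\nabla u)\|\le|\Omega|^{1/2}g+C_P\|v\|+\|\nabla w\|,\qquad|b'+\varepsilon\nabla f(b)|\le\varepsilon|\Omega|^{-1/2}\big(C_P\|v\|+\|\nabla w\|\big).\tag{6}$$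
For the second bound, write $b'+\varepsilon\nabla f(b)=-\varepsilon\langle\nabla f(P\nabla u)-\nabla f(b)\rangle$ and use Cauchy–Schwarz.

**Step 2: the functional.** We want a quantity equivalent to the size of the fast variables $(v,w)$ that decays at a fixed rate. The energy $\frac12\|v\|^2+\frac12\|Q\nabla w\|^2$ only dissipates $\|\nabla v\|^2$. Adding a multiple of $(v,w)$ produces $-\|Q\nabla w\|^2$, together with an unwanted term $-(\nabla v,\nabla w)$, which $\frac12\|\nabla w\|^2$ cancels exactly. So let $\delta=1/(4C_P^2)\le\frac14$ and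
$$\Phi=\tfrac12\|v\|^2+\tfrac12\|Q\nabla w\|^2+\delta\big[(v,w)+\tfrac12\|\nabla w\|^2\big].$$
We have $\delta|(v,w)|\le\delta C_P\|v\|\|\nabla w\|\le\frac14\|v\|^2+\delta^2C_P^2\|\nabla w\|^2=\frac14\|v\|^2+\frac\delta4\|\nabla w\|^2$. Hence
$$\Phi\ge\tfrac14\|v\|^2+\tfrac\delta4\|\nabla w\|^2,\qquad\Phi\le C_0Z,\qquad Z:=\|\nabla v\|^2+\|Q\nabla w\|^2,\quad C_0=C_P^2+C_K^2.\tag{7}$$
For the upper bound, $\Phi\le\frac34\|v\|^2+\frac12\|Q\nabla w\|^2+\frac34\delta\|\nabla w\|^2\le\frac34C_P^2\|\nabla v\|^2+(\frac12+\frac3{16}C_K^2)\|Q\nabla w\|^2$ by Poincaré, Lemma 2 and $\delta\le\frac14$.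

**Step 3: its derivative.** By the Lions–Magenes lemma $\|v\|^2$ is locally absolutely continuous with derivative $2\langle v_t,v\rangle$. By polarization, and because $w\in H^1_{loc}(V)$, $(v,w)$ is locally absolutely continuous with derivative $\langle v_t,w\rangle+(v,w_t)$; the same regularity of $w$ handles $\|Q\nabla w\|^2$ and $\|\nabla w\|^2$. By (5), for a.e. $t$,
$$\begin{aligned}
\tfrac12\tfrac d{dt}\|v\|^2&=-\|\nabla v\|^2-(Q\nabla w,Q\nabla v)-\varepsilon(\nabla f(P\nabla u),P\nabla v),\\
\tfrac12\tfrac d{dt}\|Q\nabla w\|^2&=(Q\nabla w,Q\nabla v),\\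
\tfrac d{dt}(v,w)&=-(\nabla v,\nabla w)-\|Q\nabla w\|^2-\varepsilon(\nabla f(P\nabla u),P\nabla w)+(v,\pi v),\\
\tfrac12\tfrac d{dt}\|\nabla w\|^2&=(\nabla w,\nabla\pi v)=(\nabla w,\nabla v).
\end{aligned}$$
The second line uses $Q\nabla\pi v=Q\nabla v$, and the last equality uses $w\in V_0$. Adding with the weights in $\Phi$,
$$\Phi'=-\|\nabla v\|^2-\delta\|Q\nabla w\|^2+\delta(v,\pi v)-\varepsilon\big(\nabla f(P\nabla u),P\nabla v+\delta P\nabla w\big).\tag{8}$$

**Step 4: the differential inequality.** We bound the last two terms of (8). First, $\delta(v,\pi v)\le\delta C_P^2\|\nabla v\|\|\nabla\pi v\|\le\delta C_P^2\|\nabla v\|^2=\frac14\|\nabla v\|^2$, because $\pi$ is an orthogonal projection in $V$. Next let $A=1+C_K$ and $B=C_P^2+C_K$. By Lemma 2, $\|\nabla v\|+\delta\|\nabla w\|\le AZ^{1/2}$ and $C_P\|v\|+\|\nabla w\|\le C_P^2\|\nabla v\|+C_K\|Q\nabla w\|\le BZ^{1/2}$. With (6), the last term of (8) is at most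
$$\varepsilon\big(|\Omega|^{1/2}g+BZ^{1/2}\big)AZ^{1/2}\le\tfrac\delta4Z+\frac{\varepsilon^2A^2|\Omega|}\delta g^2+\varepsilon ABZ .$$
Let $\varepsilon_1=\delta/(4AB)$ and $C_1=A^2|\Omega|/\delta$. For $\varepsilon\le\varepsilon_1$ the last summand is $\le\frac\delta4Z$. As $\delta\le\frac34$, $-\frac34\|\nabla v\|^2-\delta\|Q\nabla w\|^2\le-\delta Z$, so $\Phi'\le-\delta Z+\frac\delta2Z+C_1\varepsilon^2g^2$. Use $Z\ge\Phi/C_0$ from (7) and put $c_1=\delta/(2C_0)$. Also by (7), with $\delta^{-1/2}=2C_P$, $C_P\|v\|+\|\nabla w\|\le(2C_P+2\delta^{-1/2})\Phi^{1/2}=6C_P\Phi^{1/2}$; put $C_2=6C_P|\Omega|^{-1/2}$. Then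
$$\Phi'\le-c_1\Phi+C_1\varepsilon^2g^2,\qquad|b'+\varepsilon\nabla f(b)|\le\varepsilon C_2\Phi^{1/2}.\tag{9}$$

## The ratio $\Phi/|\nabla f(b)|^2$

Now comes the relative estimate that Lemma 1 requires.

**Lemma 3.** Let $M_1^2=4C_1/c_1$, $M_1>0$, and $\varepsilon\le\min\{\varepsilon_1,\ c_1/8,\ 1/(2C_2M_1)\}$. If $g(0)>0$ and $\Phi(0)<M_1^2\varepsilon^2g(0)^2$, then $g(t)>0$ and $\Phi(t)\le M_1^2\varepsilon^2g(t)^2$ for all $t\ge0$.

*Proof.* Let $T^*$ be the supremum of $T$ such that both conclusions hold on $[0,T]$; $T^*>0$ by continuity. Suppose $T^*<\infty$.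

**Step 1: $g$ decays slowly.** On $[0,T^*)$, (9) gives $|b'|\le\varepsilon(1+C_2M_1\varepsilon)g\le2\varepsilon g$. Since $\nabla f$ is 1-Lipschitz, $g$ is locally Lipschitz and $g'\ge-|b'|\ge-2\varepsilon g$ a.e. So $g(T^*)\ge g(0)e^{-2\varepsilon T^*}>0$, and $(g^2)'\ge-4\varepsilon g^2$.

**Step 2: the ratio.** $\Psi=\Phi/g^2\ge0$ is absolutely continuous on $[0,T^*]$, and a.e.
$$\Psi'=\frac{\Phi'}{g^2}-\Psi\,\frac{(g^2)'}{g^2}\le-c_1\Psi+C_1\varepsilon^2+4\varepsilon\Psi\le-\tfrac{c_1}2\Psi+C_1\varepsilon^2,$$
where we used $\varepsilon\le c_1/8$. Hence $\Psi(T^*)\le\max\{\Psi(0),2C_1\varepsilon^2/c_1\}=\max\{\Psi(0),\frac12M_1^2\varepsilon^2\}<M_1^2\varepsilon^2$. By continuity both properties persist beyond $T^*$, a contradiction. $\square$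

## Non-convergence for $n\ge2$: proof of Theorem 1

Fix $\varepsilon>0$ satisfying $\varepsilon\le\min\{1,c_*\}$ and the bounds of Lemma 3. The claims on $W$, with $\gamma=c_*/2$, were proved when $W$ was constructed.

**Step 1: the solution.** Choose $b_0\in S_0\subset L$ and set $u_0=\ell_{b_0}$, $u_1=0$. Both have zero mean and $(u_0,u_1)\in V\times H$. Let $u$ be the solution constructed above. Then $w(0)=0$ and $v(0)=0$, so $\Phi(0)=0$, $b(0)=b_0$, and $g(0)=|\nabla f(b_0)|>0$. Lemma 3 applies.

**Step 2: the planar flow.** By Lemma 3 and (9), $\beta(\tau)=b(\tau/\varepsilon)$ satisfies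
$$\dot\beta=-\nabla f(\beta)+r,\qquad|r|\le C_2\Phi^{1/2}\le C_2M_1\varepsilon|\nabla f(\beta)|\le\tfrac12|\nabla f(\beta)|.$$
By Lemma 1, $g\to0$ and the set of limit points of $b(t)$ as $t\to\infty$ is the unit circle of $L$.

**Step 3: back to $u$.** Since $\Phi\le M_1^2\varepsilon^2g^2\to0$, (7) gives $u_t\to0$ and $\nabla w\to0$ in $L^2$. As $\nabla u=a(u)+\nabla w=b-m(v)+\nabla w$,
$$\|\nabla u(t)-b(t)\|\le\|\nabla w\|+|\Omega|^{1/2}|m(v)|\to0 .$$
Hence $\langle P\nabla u(t)\rangle=a(u)=b(t)-m(v(t))$ has the whole unit circle of $L$ as its set of limit points and does not converge; nor does $\langle\nabla u(t)\rangle$, of which it is the $P$-projection. It is the image of $u(t)$ under a bounded linear map from $W^{1,2}$ to the finite-dimensional space $L$. So $u(t)$ does not converge weakly, and a fortiori not strongly, in $W^{1,2}$.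

**Step 4: an open set of data in case (a).** The only properties of the data used are $b(0)\in S_0$ (which implies $g(0)>0$) and $\Phi(0)<M_1^2\varepsilon^2g(0)^2$. Here $H=\{h\in L^2:\int h=0\}$. Both $\Phi(0)$ and $b(0)=a(u_0)+m(u_1)$ depend continuously on $(u_0,u_1)\in V\times H$, so these conditions define an open set, and it contains $(\ell_{b_0},0)$. Every weak solution with such data satisfies (5) with the required regularity, by Step 3 of the section on solutions in $V$, so the argument applies to it. $\blacksquare$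

The conjecture is therefore false for every $n\ge2$, even for $W$ of class $C^\infty$ and uniformly polyconvex, and even with weak in place of strong convergence.

## Convergence in one dimension: proof of Theorem 2

A continuum of equilibria is possible in one dimension as well: $\sigma$ may vanish on an interval. What rescues convergence is that the equation becomes, at almost every point $x$, a scalar ODE with a perturbation that tends to $0$, and a scalar has no room to circle. Let $\Omega=(0,l)$ after translation, $e=u_x$, and let $\Lambda$ be a Lipschitz constant of $\sigma$. Testing with constants gives $\int u_t=\int u=0$ for all $t$.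

**Step 1: the velocity decays.** We have $u_t\in L^2_{loc}(W^{1,2})$; as before, $u_{tt}\in L^2_{loc}$ with values in the dual of the mean-zero $W^{1,2}$ functions; and $e\in H^1_{loc}([0,\infty);L^2)$ with $e_t=u_{xt}$. The functional $e\mapsto\int W(e)$ is $C^1$ on $L^2(0,l)$ with gradient $\sigma(e)$, as $\sigma$ is Lipschitz. So testing with $u_t$ gives
$$\tfrac d{dt}\Big[\tfrac12\|u_t\|^2+\int W(e)\Big]=-\|u_{xt}\|^2 .$$
By coercivity the bracket is bounded below and controls $\|e\|^2$. Hence $\int_0^\infty\|u_{xt}\|^2dt<\infty$, and $e$ is bounded in $L^2$ uniformly in time, hence so is $\sigma(e)$. The function $\phi=\|u_t\|^2\le C\|u_{xt}\|^2$ (Poincaré) is in $L^1(0,\infty)$, and $\phi'=-2\|u_{xt}\|^2-2(\sigma(e),u_{xt})\in L^1(0,\infty)+L^2(0,\infty)$. So $\phi$ is uniformly continuous, and being integrable it tends to $0$.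

**Step 2: a pointwise ODE.** Let $\eta(x,t)=\int_0^xu_t\,dy$. As $\int u_t=0$, $\eta\in C([0,\infty);W^{1,2}_0)\subset C([0,l]\times[0,\infty))$, and $\|\eta(t)\|_\infty\le l^{1/2}\|u_t\|\to0$. Let $\bar\eta=\sup|\eta|<\infty$. Insert $\varphi=\int_0^x\zeta$ with $\zeta\in L^2$ arbitrary into the weak identity. Since $\int u_t\varphi=\int\eta_x\varphi=-\int\eta\zeta$, it becomes
$$\eta_t=\sigma(e)+e_t\quad\text{in }L^2_{loc}([0,\infty);L^2).$$
So $z=e-\eta\in H^1_{loc}([0,\infty);L^2)$ satisfies $z_t=-\sigma(e)=-\sigma(z+\eta)$. With $e$ jointly measurable, use the representative $z(x,t)=z(x,0)-\int_0^t\sigma(e(x,s))\,ds$; for each $t$ it represents $z(t)\in L^2$. For a.e. $x$, $z(x,\cdot)$ is absolutely continuous and satisfies $\dot z=-\sigma(z+\eta)$ for a.e. $t$. The right side is continuous in $t$, so $z(x,\cdot)$ is a $C^1$ solution of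
$$\dot z=-\sigma(z+\eta(x,t)),\qquad t\ge0.\tag{10}$$

**Step 3: an $L^2$ bound uniform in time.** This prepares dominated convergence. Let $W(F)\le C'(1+F^2)$ and choose $K>1$ with $cK^2\ge C'+1$. For $F_0\ge R$, with $R$ large,
$$\max_{[F_0,KF_0]}\sigma\ge\frac{W(KF_0)-W(F_0)}{(K-1)F_0}\ge\frac{F_0^2-C-C'}{(K-1)F_0}\ge\frac{F_0}{2(K-1)}>\Lambda\bar\eta .$$
So there is $F\in[F_0,KF_0]$ with $\sigma(F)>\Lambda\bar\eta$, hence $\sigma(G)>0$ whenever $|G-F|\le\bar\eta$. Take $F_0=\max(R,|z(x,0)|)$. A solution of (10) that starts at or below $F$ cannot exceed $F$: at the last time with $z=F$ before a time with $z>F$ we would have $\dot z\ge0$, but $\dot z=-\sigma(F+\eta)<0$. For the lower bound, $-z$ solves (10) with $\sigma$ replaced by the derivative of $F\mapsto W(-F)$ and $\eta$ by $-\eta$; the same constants apply, so the same $R,K$ work. Hence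
$$|z(x,t)|\le K\max(R,|z(x,0)|)\quad\text{for all }t\ge0,$$
and the right side is in $L^2(0,l)$.

**Step 4: pointwise convergence.** Fix such an $x$; $z=z(x,\cdot)$ is bounded. Suppose $\lambda=\liminf z<\mu=\limsup z$. Each $y\in(\lambda,\mu)$ is crossed upward and downward at arbitrarily large times. By (10) this gives $t_j,t_j'\to\infty$ with $\sigma(y+\eta(x,t_j))\le0\le\sigma(y+\eta(x,t_j'))$. As $\eta\to0$, $\sigma(y)=0$. So $\sigma=0$ on $[\lambda,\mu]$. Let $y=(\lambda+\mu)/2$ and choose $t_0$ with $z(t_0)=y$ and $|\eta(x,t)|<(\mu-\lambda)/4$ for $t\ge t_0$. Then $y+\eta(x,t)\in[\lambda,\mu]$ for $t\ge t_0$, so the constant $y$ solves (10) on $[t_0,\infty)$. By uniqueness ($\sigma$ is Lipschitz) $z\equiv y$ there, which contradicts $\lambda<\mu$. Hence $z(x,t)\to z_\infty(x)$ for a.e. $x$.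

**Step 5: strong convergence.** By dominated convergence $z(t)\to z_\infty$ in $L^2$, so $u_x(t)=z(t)+\eta(t)\to z_\infty$ in $L^2$. As $\int u(t)=0$, Poincaré's inequality gives strong convergence of $u(t)$ in $W^{1,2}$. $\blacksquare$
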